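# The $L^4$-norms of two rows of matrix coefficients on $SU(2)$

## 1. $SU(2)$, its representations and their matrix coefficients

Inner products are linear in the second variable and conjugate-linear in the first. The letter $n$ always denotes an integer $\ge1$.

**Definition 1 (group, measure, norms).** $G=SU(2)$ is the group of complex $2\times2$ unitary matrices of determinant $1$, so $y\in G$ satisfies $y_{22}=\overline{y_{11}}$ and $y_{12}=-\overline{y_{21}}$. It carries its normalized Haar measure, which is invariant under left and right translations and under $x\mapsto x^{-1}$. For $1\le p<\infty$, $\|\cdot\|_p$ is the $L^p(G)$-norm. We write $\xi(y)=|y_{11}|^2\in[0,1]$.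

The first column of a Haar-distributed $y$ is uniform on the unit sphere of $\mathbb C^2$, and therefore $\xi(y)$ is uniform on $[0,1]$. To see the last point, realize the uniform unit vector as a normalized complex Gaussian vector $(\zeta_1,\zeta_2)$. Then $|\zeta_1|^2,|\zeta_2|^2$ are independent exponential variables with the same mean, and $|\zeta_1|^2/(|\zeta_1|^2+|\zeta_2|^2)$ is uniform.

*Example.* $\int_G|y_{11}|^{8n}\,dy=\int_0^1\xi^{4n}\,d\xi=\frac1{4n+1}$.

**Definition 2 (polynomial model).** For an integer $j\ge0$ let $V_j$ be the space of homogeneous polynomials of degree $2j$ in the row vector $u=(u_1,u_2)$, with $(\pi(y)F)(u)=F(uy)$. The monomials are declared orthogonal, with $\|u_1^au_2^b\|^2=\frac{a!\,b!}{(2j)!}$ for $a+b=2j$. For a column $\alpha\in\mathbb C^2$ put $\ell_\alpha(u)=\alpha_1u_1+\alpha_2u_2=u\alpha$.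

Powers of linear forms make every computation easy. Since $\ell_\alpha(uy)=uy\alpha$, and since $\ell_\alpha^{2j}=\sum_{a+b=2j}\binom{2j}{a}\alpha_1^a\alpha_2^b\,u_1^au_2^b$, we have
$$\pi(y)\ell_\alpha^{2j}=\ell_{y\alpha}^{2j},\qquad \langle\ell_\alpha^{2j},\ell_\gamma^{2j}\rangle=\sum_{a+b=2j}\binom{2j}a(\bar\alpha_1\gamma_1)^a(\bar\alpha_2\gamma_2)^b=(\bar\alpha_1\gamma_1+\bar\alpha_2\gamma_2)^{2j}.\tag{1}$$
The powers $\ell_\alpha^{2j}$ span $V_j$: take $\alpha=(1,t)$ for $2j+1$ distinct values of $t$ and use the Vandermonde determinant. Since $y$ is unitary, (1) then shows that $\pi$ is unitary. It is a textbook fact that $V_j$ is the irreducible representation of dimension $2j+1$.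

*Example.* For $j=1$ the vectors $u_1^2,\ \sqrt2\,u_1u_2,\ u_2^2$ form an orthonormal basis of $V_1$.

**Definition 3 (weight basis, matrix coefficients).** Fix $n$ and put $V=V_n$. The matrix $\mathrm{diag}(e^{i\psi/2},e^{-i\psi/2})$ multiplies $u_1^au_2^b$ by $e^{i\psi(a-b)/2}$. So the normalized monomials are an orthonormal basis $(e_i)_{i=-n}^n$ of weight vectors, where $e_i$ has weight $i=(a-b)/2$. In particular
$$e_n=u_1^{2n}=\ell_{(1,0)}^{2n},\qquad e_0=\binom{2n}n^{1/2}u_1^nu_2^n.$$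
The matrix coefficients are $t^n_{jk}(x)=\langle e_j,\pi(x)e_k\rangle$. With this normalization $t^n_{jk}*t^m_{pq}=\frac1{2n+1}\delta_{nm}\delta_{kp}\,t^n_{jq}$.

*Example.* Let $\gamma=y(1,0)^T$ be the first column of $y$. Then $\pi(y)e_n=\ell_\gamma^{2n}$, so $t^n_{nn}(y)=\gamma_1^{2n}$ and $t^n_{0n}(y)=\binom{2n}n^{1/2}\gamma_1^n\gamma_2^n$. Likewise $\pi(y)e_0=\binom{2n}n^{1/2}(y_{11}u_1+y_{21}u_2)^n(y_{12}u_1+y_{22}u_2)^n$ has $u_1^{2n}$-coefficient $\binom{2n}n^{1/2}(y_{11}y_{12})^n=t^n_{n0}(y)$. With $\xi=\xi(y)$,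
$$|t^n_{nn}|^2=\xi^{2n},\qquad |t^n_{0n}|^2=|t^n_{n0}|^2=\binom{2n}n\xi^n(1-\xi)^n.\tag{2}$$

*Example.* The inner product of $e_0$ with $\pi(y)e_0$ is the coefficient of $u_1^nu_2^n$ in $(y_{11}u_1+y_{21}u_2)^n(y_{12}u_1+y_{22}u_2)^n$, that is,
$$t^n_{00}(y)=\sum_k\binom nk^2(y_{11}y_{22})^k(y_{12}y_{21})^{n-k}=\sum_k\binom nk^2\xi^k(\xi-1)^{n-k}=P_n(\tau),\qquad \tau=2\xi-1,\tag{3}$$
because $y_{11}y_{22}=\xi$, $y_{12}y_{21}=\xi-1$, and $P_n(\tau)=2^{-n}\sum_k\binom nk^2(\tau+1)^k(\tau-1)^{n-k}$ is the classical expansion of the Legendre polynomial (apply Leibniz to Rodrigues' formula). Writing $\xi=\cos^2(\theta/2)$ we have $\tau=\cos\theta$.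

**Definition 4 (the two rows and the ratio).** For $z=\sum_iz_ie_i\in V$ put
$$f(x)=\sum_iz_it^n_{0i}(x)=\langle\pi(x^{-1})e_0,z\rangle,\qquad g(x)=\sum_iz_it^n_{ni}(x)=\langle\pi(x^{-1})e_n,z\rangle,$$
and
$$A_n=\frac1{n^{1/8}}\ \sup_{\sum_i|z_i|=1}\frac{\|f\|_4}{\|g\|_4}.$$

So $f$ and $g$ use the same coefficients $z_i$, once along row $0$ and once along row $n$ of the matrix $t^n$. The coefficients $t^n_{ni}$ are linearly independent by Schur orthogonality, so $\|g\|_4>0$ for $z\ne0$. The quotient is homogeneous of degree $0$ in $z$, so the normalization $\sum|z_i|=1$ plays no role, and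
$$n^{1/8}A_n=\sup_{z\neq0}\frac{\|f\|_4}{\|g\|_4},\tag{4}$$
where the supremum is attained, since the unit sphere of $V$ is compact and the quotient is continuous there.

The choice of conventions does not matter either. Changing the phases of the $e_i$ changes the phases of the $z_i$ and multiplies $f$ and $g$ by unimodular constants. If the weights are labeled in the opposite order, so that $e_n=u_2^{2n}$ up to phase, let $w\in G$ have columns $(0,1)^T$ and $(-1,0)^T$. Then $\pi(w)u_1^{2n}=u_2^{2n}$ and $\pi(w)e_0=\pm e_0$, so $g$ is replaced by a translate, which has the same norm.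

*Example.* Let $n=1$. For $z=e_1$, (2) gives $\|g\|_4^4=\int_0^1\xi^4d\xi=\frac15$ and $\|f\|_4^4=4\int_0^1\xi^2(1-\xi)^2d\xi=\frac2{15}$, so $\|f\|_4^4/\|g\|_4^4=\frac23$. For $z=e_0$, (3) gives $\|f\|_4^4=\frac12\int_{-1}^1\tau^4d\tau=\frac15$ and (2) gives $\|g\|_4^4=\frac2{15}$, so the ratio is $\frac32$. In particular $A_1\ge(3/2)^{1/4}$.

## 2. The conjecture $A_n\to0$ and the two-sided bound

How much larger can the row-$0$ combination be than the row-$n$ combination, measured in $L^4$? The problem comes from the paper "On Norms of Trigonometric Polynomials on $SU(2)$" (https://www.projecteuclid.org/download/imagefirstpage_1/euclid.pjm/1102353154). The conjecture says that $A_n\to0$ as $n\to\infty$. By (4), it says that the fourth power of the best ratio is $o(n^{1/2})$. The conjecture is true, in the following form.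

**Theorem.** For every $n\ge1$,
$$(3/2)^{1/4}\,n^{-1/8}\ \le\ A_n\ <\ 3^{1/4}\,n^{-1/8},\tag{5}$$
and $A_1=(3/2)^{1/4}$. In particular $A_n\to0$, and $A_n$ has exact order $n^{-1/8}$.

By (4), the claim (5) is that the fourth power of $\sup_{z\ne0}\|f\|_4/\|g\|_4$ lies in $[\frac32,3)$.

## 3. Weight vectors and the Hölder bound

The easiest choice for general $n$ is $z=e_n$. By (2),
$$\|g\|_4^4=\int_0^1\xi^{4n}d\xi=\frac1{4n+1},\qquad \|f\|_4^4=\binom{2n}n^2\frac{(2n)!^2}{(4n+1)!}=\frac1{4n+1}\cdot\frac{\binom{2n}{n}^2}{\binom{4n}{2n}}.$$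
The ratio of fourth powers is $\binom{2n}n^2/\binom{4n}{2n}$, which is $\frac23$ for $n=1$ and tends to $0$ by Stirling's formula. So this $z$ is harmless. The difficulty is to bound the ratio for all $z$ at once.

The first thing to try is Hölder. Let $|z|$ denote the norm of $z$. Schur orthogonality gives $\|f\|_2^2=\|g\|_2^2=|z|^2/(2n+1)$, and $|f|\le|z|$ pointwise. Hence
$$\|f\|_4^4\le|z|^2\|f\|_2^2=\frac{|z|^4}{2n+1},\qquad \|g\|_4^4\ge\|g\|_2^4=\frac{|z|^4}{(2n+1)^2},$$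
and the ratio of fourth powers is at most $2n+1$. We need $o(n^{1/2})$, so this is not enough. The two inequalities used different features of $z$: the first is wasteful for most $z$, and the second is wasteful when $|g|$ is peaked. To do better we must describe both norms in terms of the same parameters of $z$.

## 4. Decomposing $z\otimes z$

**Definition 5 (the weights $W_L$).** By Clebsch–Gordan, $V\otimes V=\bigoplus_{L=0}^{2n}V_L$, each summand occurring once. Let $P_L$ be the orthogonal projection onto the $V_L$-component, and put $W_L=\|P_L(z\otimes z)\|^2\ge0$.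

**Step 1: explicit equivariant maps onto the components.** The purpose is to make $\|P_LF\|$ computable. View $V\otimes V$ as the polynomials of bidegree $(2n,2n)$ in $(u,v)$, with $F\otimes H$ corresponding to $F(u)H(v)$, and put
$$\Omega=\partial_{u_1}\partial_{v_2}-\partial_{u_2}\partial_{v_1},\qquad \Phi_L(F)=\big(\Omega^{2n-L}F\big)\big|_{v=u}\in V_L .$$
Direct differentiation gives
$$\Omega\big(\ell_\alpha(u)^p\ell_\gamma(v)^q\big)=pq\,(\alpha_1\gamma_2-\alpha_2\gamma_1)\,\ell_\alpha(u)^{p-1}\ell_\gamma(v)^{q-1}.$$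
The determinant $\alpha_1\gamma_2-\alpha_2\gamma_1$ is unchanged when $(\alpha,\gamma)$ is replaced by $(y\alpha,y\gamma)$ with $\det y=1$. Since the products $\ell_\alpha(u)^p\ell_\gamma(v)^q$ span the polynomials of bidegree $(p,q)$, the operator $\Omega$ commutes with the substitutions $(u,v)\mapsto(uy,vy)$, and $\Phi_L$ is $G$-equivariant. Iterating $2n-L$ times,
$$\Phi_L\big(\ell_\alpha(u)^{2n}\ell_\gamma(v)^{2n}\big)=\Big(\frac{(2n)!}{L!}\Big)^2(\alpha_1\gamma_2-\alpha_2\gamma_1)^{2n-L}\,\ell_\alpha^L\ell_\gamma^L.\tag{6}$$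
So $\Phi_L\ne0$. By Schur's lemma $\Phi_L$ kills every component other than $V_L$, and on $V_L$ it is a multiple of a unitary map. Hence there is a constant $\kappa_L>0$ with
$$\|\Phi_LF\|^2=\kappa_L\|P_LF\|^2\qquad\text{for all }F\in V\otimes V.\tag{7}$$

**Step 2: $W_L=0$ for odd $L$.** The purpose is to discard half of the components. The swap $\sigma$ of $u$ and $v$ commutes with $G$, so it commutes with $P_L$ and acts on the $V_L$-component by a scalar. Exchanging $u$ and $v$ turns $\Omega$ into $-\Omega$, and restriction to $v=u$ does not see the exchange, so $\Phi_L\circ\sigma=(-1)^{2n-L}\Phi_L$. The scalar is therefore $(-1)^{2n-L}=(-1)^L$. Since $\sigma(z\otimes z)=z\otimes z$, we get $P_L(z\otimes z)=(-1)^LP_L(z\otimes z)$, so $W_L=0$ for odd $L$.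

*Example.* Let $n=1$ and $z=e_0$, so $z\otimes z=2u_1u_2v_1v_2$. Then $\Omega(z\otimes z)=2u_2v_1-2u_1v_2$, which vanishes on $v=u$: indeed $W_1=0$. Applying $\Omega$ again gives $\Phi_0(z\otimes z)=-4$. For the invariant $\Delta^2$ with $\Delta=u_1v_2-u_2v_1$ one finds $\Omega\Delta^2=6\Delta$ and $\Omega\Delta=2$, so $\Phi_0(\Delta^2)=12$, while $\|\Delta^2\|^2=1+4\cdot\frac14+1=3$. So $\kappa_0=144/3=48$, $W_0=16/48=\frac13$, and $W_2=1-\frac13=\frac23$.

**Step 3: an averaging lemma.** The purpose is to turn $L^4$-norms into combinations of the $W_L$.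

**Lemma 1.** For every $\omega\in V\otimes V$,
$$\int_G\big|\langle(\pi\otimes\pi)(x)\,\omega,\ z\otimes z\rangle\big|^2dx=\sum_{L=0}^{2n}\frac{\|P_L\omega\|^2}{2L+1}\,W_L.\tag{8}$$

*Proof.* Put $\omega_x=(\pi\otimes\pi)(x)\omega$. The operator $T=\int_G|\omega_x\rangle\langle\omega_x|\,dx$ commutes with $G$. Since $V\otimes V$ is multiplicity free, Schur's lemma gives $T=\sum_Lt_LP_L$. Taking the trace against $P_L$,
$$(2L+1)\,t_L=\mathrm{tr}(TP_L)=\int_G\|P_L\omega_x\|^2dx=\|P_L\omega\|^2,$$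
because $P_L$ commutes with the unitary operator $(\pi\otimes\pi)(x)$. The left side of (8) is $\langle z\otimes z,T(z\otimes z)\rangle=\sum_Lt_LW_L$. $\square$

## 5. The numerator, the denominator and its autocorrelations

**Step 1: the numerator.** The aim is to write $\|f\|_4^4$ in the $W_L$. By inversion invariance of Haar measure, $\|f\|_4^4=\int_G|\langle\pi(x)e_0,z\rangle|^4dx$. Lemma 1 with $\omega=e_0\otimes e_0$, together with the vanishing of $W_L$ for odd $L$, gives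
$$\|f\|_4^4=\sum_{L\text{ even}}\frac{c_L}{2L+1}\,W_L,\qquad c_L=\|P_L(e_0\otimes e_0)\|^2.\tag{9}$$

**Step 2: the obvious identity for the denominator.** The aim is to see what the same method gives for $\|g\|_4^4$. Take $\omega=e_n\otimes e_n=\ell_{(1,0)}(u)^{2n}\ell_{(1,0)}(v)^{2n}$. The determinant in (6) is $0$, so $P_L\omega=0$ for $L<2n$, and $\|P_{2n}\omega\|=1$. Hence
$$\|g\|_4^4=\frac{W_{2n}}{4n+1}.\tag{10}$$
This is exact, but it cannot be compared with (9) term by term: the coefficient of $W_L$ in (10) is $0$ for every $L<2n$, while the coefficient of $W_0$ in (9) is $c_0>0$ (Section 9 gives $c_0=\frac1{2n+1}$). We need to know that the lower $W_L$ cannot be large compared with $W_{2n}$. This is a restriction on tensors of the special form $z\otimes z$, and (10) alone does not show it.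

**Step 3: the autocorrelation inequality.** The aim is to produce many lower bounds for $\|g\|_4^4$, with positive coefficients at all $L$. Put $h(x)=|\langle\pi(x)e_n,z\rangle|^2$, so $\int_Gh^2=\|g\|_4^4$. The function $h$ is not constant along right translation, but its autocorrelations are dominated by $\int h^2$, and they are again given by Lemma 1. For $y\in G$ we have $h(x)h(xy)=|\langle(\pi\otimes\pi)(x)(e_n\otimes\pi(y)e_n),z\otimes z\rangle|^2$, so
$$\int_Gh(x)h(xy)\,dx=\sum_L\frac{p_L(y)}{2L+1}W_L,\qquad p_L(y)=\|P_L(e_n\otimes\pi(y)e_n)\|^2 .$$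
By right invariance of Haar measure, $\int_G(h(x)-h(xy))^2dx=2\|g\|_4^4-2\int_Gh(x)h(xy)\,dx$. Therefore, for every $y\in G$,
$$\sum_L\frac{p_L(y)}{2L+1}\,W_L\ \le\ \|g\|_4^4,\tag{11}$$
with equality if and only if $h(x)=h(xy)$ for all $x$ (recall that $h$ is continuous). The choice $y=1$ is (10). The freedom in $y$ is what was missing: we may choose $y$, or average over $y$, so as to dominate the coefficients $c_L$.

## 6. The polynomials $p_L$

**Step 1: the shape of $p_L$.** The purpose is to compute $p_L(y)$ up to a constant. Let $\gamma=y(1,0)^T$ and $\xi=|\gamma_1|^2=\xi(y)$, so $|\gamma_2|^2=1-\xi$. Since $e_n\otimes\pi(y)e_n=\ell_{(1,0)}(u)^{2n}\ell_\gamma(v)^{2n}$, (6) and (7) show that $p_L$ is a constant times $(1-\xi)^{2n-L}\|u_1^L\ell_\gamma^L\|^2_{V_L}$. Expanding $\ell_\gamma^L$,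
$$\|u_1^L\ell_\gamma^L\|^2=\sum_{M=0}^L\binom LM^2\xi^M(1-\xi)^{L-M}\frac{(L+M)!\,(L-M)!}{(2L)!}=\frac{L!^2}{(2L)!}\sum_{M=0}^L\frac{(L+M)!}{(L-M)!\,M!^2}\,\xi^M(1-\xi)^{L-M}.$$
So, with a constant $N_L$,
$$p_L=N_L(1-\xi)^{2n}E_L\Big(\frac\xi{1-\xi}\Big),\qquad E_L(w)=\sum_{M=0}^L\frac{(L+M)!}{(L-M)!\,M!^2}\,w^M.\tag{12}$$
In particular $p_L(y)$ is a polynomial in $\xi(y)$ alone. Its value at $\xi=0$ is $N_LE_L(0)=N_L$.

**Step 2: a Beta-type integral.** It serves to find $N_L$ now and to compute an average in Section 11. We use the Pochhammer symbol $(c)_k=c(c+1)\cdots(c+k-1)$. For real $a>L-1$,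
$$\int_0^1v^aE_L\Big(\frac{1-v}v\Big)dv=\frac{\Gamma(a+L+2)\,\Gamma(a-L+1)}{\Gamma(a+2)^2}.\tag{13}$$
Indeed $\int_0^1v^{a-M}(1-v)^Mdv=\frac{\Gamma(a-M+1)\,M!}{\Gamma(a+2)}$. Here $\Gamma(a-M+1)=\frac{(-1)^M\Gamma(a+1)}{(-a)_M}$, and $\frac{(L+M)!}{(L-M)!}=(-1)^M(-L)_M(L+1)_M$. So the integral is
$$\frac1{a+1}\sum_{M=0}^L\frac{(-L)_M(L+1)_M}{M!\,(-a)_M}=\frac1{a+1}\cdot\frac{(-a-L-1)_L}{(-a)_L}=\frac1{a+1}\cdot\frac{(a+2)_L}{(a-L+1)_L}$$
by the Chu–Vandermonde identity $\sum_M\frac{(-L)_M(b)_M}{M!(c)_M}=\frac{(c-b)_L}{(c)_L}$. It applies because $(-a)_M\neq0$ for $M\le L$ when $a>L-1$. Finally $(a+2)_L=\Gamma(a+L+2)/\Gamma(a+2)$ and $(a-L+1)_L=\Gamma(a+1)/\Gamma(a-L+1)$, and $(a+1)\Gamma(a+1)=\Gamma(a+2)$. This is (13).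

**Step 3: the constant $N_L$.** The purpose is to normalize (12), using the Haar average of $p_L$. We have $\int_G\pi(y)|e_n\rangle\langle e_n|\pi(y)^*dy=\frac I{2n+1}$. Also $P_L$ commutes with $\pi\otimes\pi$, so in the following trace the first factor may be averaged too:
$$\int_Gp_L=\mathrm{tr}\Big(P_L\big(|e_n\rangle\langle e_n|\otimes\tfrac I{2n+1}\big)\Big)=\frac{\mathrm{tr}\,P_L}{(2n+1)^2}=\frac{2L+1}{(2n+1)^2}.\tag{14}$$
On the other hand $\xi$ is uniform on $[0,1]$, so (12) and (13) with $v=1-\xi$, $a=2n$ give $\int_Gp_L=N_L\frac{(2n+L+1)!\,(2n-L)!}{(2n+1)!^2}$. Therefore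
$$N_L=\frac{(2L+1)\,(2n)!^2}{(2n+L+1)!\,(2n-L)!}.\tag{15}$$

*Example.* For $n=1$ one finds $N_0=\frac13$, $N_1=\frac12$, $N_2=\frac16$ and
$$p_0=\tfrac13(1-\xi)^2,\qquad p_1=\tfrac12(1-\xi^2),\qquad p_2=\tfrac16(1+4\xi+\xi^2).$$
They add up to $1$, as they must, since $e_n\otimes\pi(y)e_n$ is a unit vector.

## 7. Two choices of $y$ and the Key Lemma

Which $y$ should be used in (11)? Averaging over all of $G$ with Haar measure gives, by (14), the coefficient $\frac{2L+1}{(2n+1)^2}$ in place of $p_L$. Since $\sum_LW_L=|z|^4$, this is just Hölder's inequality $\|g\|_2^4\le\|g\|_4^4$ again. It fails at $L=0$, where $c_0=\frac1{2n+1}$ is larger than $\frac1{(2n+1)^2}$ by the factor $2n+1$.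

Taking $\xi(y)=0$ gives the coefficients $N_L$. At $L=0$ this is perfect, since $N_0=\frac1{2n+1}=c_0$. At the top, $L=2n$, it is hopeless: we shall find $c_{2n}/N_{2n}=\binom{2n}n^2$ (remark after (20)).

Averaging with the angle $\theta$ uniform on $[0,\pi]$, where $\xi=\cos^2(\theta/2)$, gives more mass than Haar measure to both ends $\xi=0,1$. Since $|d\xi|=\sqrt{\xi(1-\xi)}\,d\theta$, the coefficient becomes
$$q_L=\frac1\pi\int_0^1\frac{p_L\,d\xi}{\sqrt{\xi(1-\xi)}} .$$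
This will handle large $L$. Alone it is also insufficient: at $L=0$, $q_0=\frac{N_0}\pi\int_0^1\xi^{-1/2}(1-\xi)^{2n-1/2}d\xi=N_0\binom{4n}{2n}4^{-2n}$, so $c_0/q_0=4^{2n}/\binom{4n}{2n}$, which grows like $\sqrt{2\pi n}$. A bound of order $n^{1/2}$ is exactly what the conjecture does not allow. The way out is to use both inequalities,
$$\sum_L\frac{N_L}{2L+1}W_L\le\|g\|_4^4,\qquad\sum_L\frac{q_L}{2L+1}W_L\le\|g\|_4^4,\tag{16}$$
the first for small $L$ and the second for large $L$.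

**Key Lemma.** Let $n\ge1$ and $L=2s$ with $0\le s\le n$. Then $c_L\le N_L$ if $s(2s+1)\le n$, and $c_L\le2q_L$ if $s(2s+1)\ge n+1$.

*Example.* For $n=1$ and $s=1$ we are in the second case: $c_2=\frac23$, and since $\xi$ and $\xi^2$ have means $\frac12$ and $\frac38$ for the density $\frac1{\pi\sqrt{\xi(1-\xi)}}$, $2q_2=\frac13(1+2+\frac38)=\frac98$.

**The Key Lemma implies the upper bound in (5).** We first get the constant $3$, then exclude equality. The Key Lemma gives $c_L\le N_L+2q_L$ for every even $L$. Since $W_L\ge0$, and $W_L=0$ for odd $L$, (9) and (16) give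
$$\|f\|_4^4\le\sum_L\frac{N_L+2q_L}{2L+1}W_L\le3\|g\|_4^4 .$$
Suppose that $\|f\|_4^4=3\|g\|_4^4$ for some $z\ne0$. Then both inequalities in (16) are equalities. The second is the $\theta$-average of (11), so (11) is an equality for almost every $\theta$, by continuity for every $\theta$, and hence for every $y\in G$, because $p_L(y)$ depends only on $\xi(y)$. By the equality condition in (11), $h(x)=h(xy)$ for all $x,y$, so $h$ is constant. But $h(x)=|\langle z,\ell_\alpha^{2n}\rangle|^2$ with $\alpha=x(1,0)^T$, and $\alpha$ runs over all unit vectors. The map $\alpha\mapsto\langle z,\ell_\alpha^{2n}\rangle$ is a binary form of degree $2n\ge2$, and such a form has a nontrivial complex zero. By homogeneity it vanishes at a unit vector. So $h\equiv0$, which means that $z\perp\ell_\alpha^{2n}$ for all $\alpha$, and $z=0$ because these powers span $V$. This is a contradiction. Since the supremum in (4) is attained, its fourth power is $<3$.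

It remains to prove the Key Lemma, and for this we need $c_L$ in closed form.

## 8. Two facts about Gamma quotients

Let $\beta_m=\binom{2m}m4^{-m}=\frac{(1/2)_m}{m!}=\frac{\Gamma(m+\frac12)}{\sqrt\pi\,\Gamma(m+1)}$ for integers $m\ge0$, and for real $t>-\frac12$
$$\varphi(t)=\Big(\frac{\Gamma(t+1)}{\Gamma(t+\frac12)}\Big)^2,\qquad\text{so that}\qquad\frac1{\beta_m^2}=\pi\varphi(m).$$

*Example.* $\beta_0=1$, $\beta_1=\frac12$, $\beta_2=\frac38$, and $\varphi(0)=\frac1\pi$. The sequence $\beta_m$ decreases, since $\frac{\beta_{m+1}}{\beta_m}=\frac{m+1/2}{m+1}$.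

**Lemma 2.** For $t\ge0$: $t+\frac14\le\varphi(t)\le t+\frac1\pi$.

*Proof.* Gauss's theorem says ${}_2F_1(a,b;c;1)=\frac{\Gamma(c)\Gamma(c-a-b)}{\Gamma(c-a)\Gamma(c-b)}$ when $c-a-b>0$ and $c$ is not a nonpositive integer. With $a=b=-\frac12$ and $c=t>0$,
$$\varphi(t)=t\;{}_2F_1(-\tfrac12,-\tfrac12;t;1)=t+\frac14+\sum_{k\ge2}\frac{\big((-\frac12)_k\big)^2}{k!\,(t+1)_{k-1}},$$
where we used $(t)_k=t\,(t+1)_{k-1}$. So $\varphi(t)-t$ is decreasing on $(0,\infty)$ and larger than $\frac14$. Its limit at $t\to0^+$ is $\varphi(0)=\frac1\pi>\frac14$, by continuity of $\varphi$. $\square$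

**Lemma 3.** For $k\ge0$: $\varphi(2k+\frac12)\ge2\varphi(k)\ge\varphi(2k)$.

*Proof.* The duplication formula $\Gamma(2w)=\pi^{-1/2}2^{2w-1}\Gamma(w)\Gamma(w+\frac12)$, applied to $\Gamma(2k+\frac32)$, $\Gamma(2k+1)$ and $\Gamma(2k+\frac12)$, gives
$$\varphi(2k+\tfrac12)=\frac{2\big[\Gamma(k+\frac34)\Gamma(k+\frac54)\big]^2}{\big[\Gamma(k+\frac12)\Gamma(k+1)\big]^2},\qquad\varphi(2k)=\frac{2\big[\Gamma(k+\frac12)\Gamma(k+1)\big]^2}{\big[\Gamma(k+\frac14)\Gamma(k+\frac34)\big]^2}.$$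
By log-convexity of $\Gamma$, $\Gamma(k+\frac34)\Gamma(k+\frac54)\ge\Gamma(k+1)^2$ and $\Gamma(k+\frac14)\Gamma(k+\frac34)\ge\Gamma(k+\frac12)^2$. Inserting these gives the two inequalities. $\square$

## 9. The Legendre coefficients of $P_n^2$

**Lemma 4.** For $0\le s\le n$,
$$c_{2s}=\frac{4s+1}{2n+2s+1}\cdot\frac{\beta_s^2\,\beta_{n-s}}{\beta_{n+s}}.\tag{17}$$

*Proof.* **Step 1: the $c_L$ are Legendre coefficients.** The purpose is to reduce to classical analysis. The vector $P_L(e_0\otimes e_0)$ has weight $0$, and the weight-$0$ space of $V_L$ is one-dimensional, so it is $\sqrt{c_L}$ times a unit weight-$0$ vector of the $V_L$-component. Hence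
$$t^n_{00}(x)^2=\langle e_0\otimes e_0,(\pi\otimes\pi)(x)(e_0\otimes e_0)\rangle=\sum_Lc_L\,t^L_{00}(x),$$
which by (3) reads, as functions of $\tau\in[-1,1]$,
$$U:=P_n^2=\sum_Lc_LP_L .$$
Only even $L\le2n$ occur. (For $n=1$: $\tau^2=\frac13P_0+\frac23P_2$, in agreement with the example in Section 4.)

**Step 2: a differential equation for $U$.** We want a linear equation for $U$, since it will become a recursion for the $c_L$. Put $\rho=1-\tau^2$, $\lambda=n(n+1)$, $P=P_n$, so that Legendre's equation is $(\rho P')'=-\lambda P$. Let $k=\rho P'^2$. Since $\rho PP'=\frac12\rho U'$,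
$$\tfrac12(\rho U')'=(\rho P')'P+\rho P'^2=-\lambda U+k .$$
Also $\rho k=(\rho P')^2$, so $(\rho k)'=2\rho P'(\rho P')'=-2\lambda\rho PP'=-\lambda\rho U'$. Eliminating $k$,
$$\Big(\rho\big[\tfrac12(\rho U')'+\lambda U\big]\Big)'+\lambda\rho U'=0 .$$

**Step 3: the recursion.** We insert the expansion of $U$ and compare coefficients. With $(\rho P_l')'=-l(l+1)P_l$ and $\mu_l=\lambda-\frac12l(l+1)$ the equation becomes
$$\sum_lc_l\big\{\mu_l(\rho P_l)'+\lambda\rho P_l'\big\}=0.\tag{18}$$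
The classical formulas $\rho P_l'=\frac{l(l+1)}{2l+1}(P_{l-1}-P_{l+1})$ and $(2l+1)\tau P_l=(l+1)P_{l+1}+lP_{l-1}$ give
$$(\rho P_l)'=\rho P_l'-2\tau P_l=\frac{l(l-1)P_{l-1}-(l+1)(l+2)P_{l+1}}{2l+1}.$$
Let $l$ be even, $0\le l\le2n-2$. In (18), $P_{l+1}$ arises from the indices $l$ and $l+2$ only, and its coefficient must vanish:
$$\frac{c_{l+2}}{2l+5}\big[(l+1)(l+2)\mu_{l+2}+\lambda(l+2)(l+3)\big]=\frac{c_l}{2l+1}\big[(l+1)(l+2)\mu_l+\lambda l(l+1)\big].$$
In the left bracket the terms with $\lambda$ add up to $\lambda(l+2)(2l+4)$, and in the right bracket to $\lambda(l+1)(2l+2)$. Since $4\lambda+1=(2n+1)^2$,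
$$(l+1)(l+2)\mu_{l+2}+\lambda(l+2)(l+3)=\tfrac12(l+2)^2\big[4\lambda-(l+1)(l+3)\big]=\tfrac12(l+2)^2(2n-l-1)(2n+l+3),$$
$$(l+1)(l+2)\mu_l+\lambda l(l+1)=\tfrac12(l+1)^2\big[4\lambda-l(l+2)\big]=\tfrac12(l+1)^2(2n-l)(2n+l+2).$$
(Here $4\lambda-(l+1)(l+3)=(2n+1)^2-(l+2)^2$ and $4\lambda-l(l+2)=(2n+1)^2-(l+1)^2$.) With $l=2s$,
$$\frac{c_{2s+2}}{4s+5}=\frac{c_{2s}}{4s+1}\Big(\frac{2s+1}{2s+2}\Big)^2\frac{(n-s)(n+s+1)}{(n-s-\frac12)(n+s+\frac32)}.$$

**Step 4: solving it.** We check that the right side of (17) satisfies the same recursion with the same start. When $s$ goes to $s+1$, the factor $\beta_s^2$ is multiplied by $\big(\frac{2s+1}{2s+2}\big)^2$, $\beta_{n-s}$ by $\frac{n-s}{n-s-\frac12}$, $\frac1{\beta_{n+s}}$ by $\frac{n+s+1}{n+s+\frac12}$, and $\frac1{2n+2s+1}$ by $\frac{n+s+\frac12}{n+s+\frac32}$. The product is the factor in the recursion. At $s=0$ the right side of (17) is $\frac1{2n+1}$, and $c_0=\frac12\int_{-1}^1P_n^2\,d\tau=\frac1{2n+1}$.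 $\square$

**The quotient $T_s$.** We compare $c_{2s}$ with $N_{2s}$, for use in both cases of the Key Lemma. By (17) and (15),
$$T_s:=\frac{c_{2s}}{N_{2s}}=\frac{\beta_s^2\,\beta_{n-s}}{\beta_{n+s}}\cdot\frac{(2n+2s)!\,(2n-2s)!}{(2n)!^2}.\tag{19}$$
From Step 4, without the factor for $\frac1{2n+2s+1}$, and from $\frac{(2n+2s+2)(2n+2s+1)}{(2n-2s)(2n-2s-1)}=\frac{(n+s+1)(n+s+\frac12)}{(n-s)(n-s-\frac12)}$,
$$\frac{T_{s+1}}{T_s}=\Big(\frac{2s+1}{2s+2}\cdot\frac{n+s+1}{n-s-\frac12}\Big)^2,$$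
and since $T_0=1$ and $\prod_{i<s}\frac{2i+1}{2i+2}=\beta_s$,
$$T_s=\beta_s^2\prod_{i=0}^{s-1}\Big(\frac{n+i+1}{n-i-\frac12}\Big)^2.\tag{20}$$
At $s=n$, (19) gives $T_n=\frac{\beta_n^2}{\beta_{2n}}\binom{4n}{2n}=16^n\beta_n^2=\binom{2n}n^2$. This is the failure of $N_L$ at $L=2n$ announced in Section 7.

## 10. The Key Lemma for $s(2s+1)\le n$

We must show $T_s\le1$. The factor $\beta_s^2$ is small, and the product in (20) stays bounded in this range.

For $s=0$, $T_0=1$. For $s=1$ we have $n\ge3$ and $T_1=\frac14\big(\frac{2n+2}{2n-1}\big)^2\le1$, because $2n+2\le2(2n-1)$.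

Let $s\ge2$. Then $n\ge s(2s+1)\ge5s$, so for $i<s$ we have $n-i-\frac12\ge n-s+\frac12>\frac45n$. Moreover
$$\frac{n+i+1}{n-i-\frac12}=1+\frac{2i+\frac32}{n-i-\frac12},\qquad\sum_{i<s}\big(2i+\tfrac32\big)=\frac{s(2s+1)}2\le\frac n2 .$$
Using $1+t\le e^t$, the product $\prod_{i<s}\frac{n+i+1}{n-i-1/2}$ is at most $\exp\big(\frac n2\big/\frac{4n}5\big)=e^{5/8}$, so its square is at most $e^{5/4}<3.5$. Since $\beta_s^2\le\beta_2^2=\frac9{64}$, we get $T_s<\frac9{64}\cdot3.5<1$.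

## 11. The Key Lemma for $s(2s+1)\ge n+1$

Put $L=2s$, $\Lambda=L(L+1)=2s(2s+1)$, $\eta=2n+\frac32\ge\frac72$. In this range, since $s\le n$,
$$\eta<2n+2\le\Lambda\le2n(2n+1)<\eta^2.\tag{21}$$
Let $S=q_L/N_L$. The claim $c_L\le2q_L$ is $2S\ge T_s$.

**Step 1: $S$ as a series.** The aim is to replace the integral $q_L$ by Gamma quotients. With $v=1-\xi$, (12) gives
$$S=\frac1\pi\int_0^1(1-v)^{-1/2}v^{2n-\frac12}E_L\Big(\frac{1-v}v\Big)dv .$$
Expand $(1-v)^{-1/2}=\sum_j\beta_jv^j$ and integrate term by term, which is allowed since all terms are nonnegative. Formula (13) with $a=2n-\frac12+j>L-1$ yields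
$$S=\frac1\pi\sum_{j\ge0}\beta_jr_j,\qquad r_j=\frac{\Gamma(\eta+j+L)\,\Gamma(\eta+j-1-L)}{\Gamma(\eta+j)^2}.\tag{22}$$

**Step 2: comparison with a hypergeometric series.** The sum in (22) has the shape ${}_3F_2$ at $1$, which is not summable by Gauss's theorem. We bound $r_j$ below by a quotient $(a)_j/(b)_j$, matched at $j=0$, for which Gauss's theorem applies. With $Y=\eta+j$,
$$\frac{r_{j+1}}{r_j}=\frac{(Y+L)(Y-1-L)}{Y^2}=1-\frac{Y+\Lambda}{Y^2} .$$
Define
$$b=\frac{\eta(\eta+\Lambda)}{\eta+2\Lambda},\quad D=\frac{(\eta+\Lambda)^2}{\eta(\eta+2\Lambda)}=1+\frac{\Lambda^2}{\eta(\eta+2\Lambda)},\quad a=b-D,\quad e=b-\eta=-\frac{\eta\Lambda}{\eta+2\Lambda}.$$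
Then $b\ge\frac\eta2\ge\frac74$, and
$$a=\frac{\eta+\Lambda}{\eta+2\Lambda}\Big(\eta-1-\frac\Lambda\eta\Big)>0,$$
because $\eta^2-\eta=(2n+\frac32)(2n+\frac12)=4n^2+4n+\frac34>2n(2n+1)\ge\Lambda$.

We claim $\frac{Y+\Lambda}{Y^2}\le\frac D{b+j}$ for all $j\ge0$. Put $w=1/Y\in(0,1/\eta]$. The function
$$\frac{(Y+\Lambda)(Y+e)}{Y^2}=(1+\Lambda w)(1+ew)=1+(\Lambda+e)w+e\Lambda w^2$$
is concave in $w$, since $e<0$. Its derivative at $w=1/\eta$ is $\Lambda+e+\frac{2e\Lambda}\eta=\Lambda+e\,\frac{\eta+2\Lambda}\eta=0$. So on $(0,1/\eta]$ its maximum is the value at $Y=\eta$, which is $\frac{(\eta+\Lambda)(\eta+e)}{\eta^2}=\frac{(\eta+\Lambda)b}{\eta^2}=D$. Since $Y+e=b+j>0$, we may divide, and the claim follows. (The parameters $b$ and $D$ were chosen precisely to make the derivative vanish and the bound sharp at $j=0$.)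

Therefore $\frac{r_{j+1}}{r_j}\ge1-\frac D{b+j}=\frac{a+j}{b+j}>0$, so $r_j\ge r_0\frac{(a)_j}{(b)_j}$. With $\beta_j=(\frac12)_j/j!$ and $b-a-\frac12=D-\frac12>0$, Gauss's theorem gives
$$\sum_j\beta_jr_j\ge r_0\;{}_2F_1(\tfrac12,a;b;1)=r_0\,\frac{\Gamma(b)\,\Gamma(D-\frac12)}{\Gamma(b-\frac12)\,\Gamma(D)}=r_0\sqrt{\frac{\varphi(b-1)}{\varphi(D-1)}}.\tag{23}$$

**Step 3: the ratio $r_0/T_s$.** The aim is to bring in $T_s$. We have $r_0=\Gamma(2n+2s+\frac32)\,\Gamma(2n-2s+\frac12)/\Gamma(2n+\frac32)^2$. Divide by (19) and group the Gamma functions in pairs: $\frac{\Gamma(2n+2s+3/2)}{\Gamma(2n+2s+1)}=\sqrt{\varphi(2n+2s+\frac12)}$, $\frac{\Gamma(2n-2s+1/2)}{\Gamma(2n-2s+1)}=\frac1{\sqrt{\varphi(2n-2s)}}$, $\frac{\Gamma(2n+1)^2}{\Gamma(2n+3/2)^2}=\frac1{\varphi(2n+\frac12)}$, and $\beta_m^{-2}=\pi\varphi(m)$. So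
$$\frac{r_0}{T_s}=\frac{\pi\varphi(s)}{\varphi(2n+\frac12)}\sqrt{\frac{\varphi(2n+2s+\frac12)}{\varphi(n+s)}\cdot\frac{\varphi(n-s)}{\varphi(2n-2s)}}\ \ge\ \frac{\pi\varphi(s)}{\varphi(\eta-1)},$$
because Lemma 3 with $k=n+s$ and $k=n-s$ bounds the two quotients under the root below by $2$ and $\frac12$. With (22) and (23),
$$\frac{2S}{T_s}\ge\frac{2\varphi(s)}{\varphi(\eta-1)}\sqrt{\frac{\varphi(b-1)}{\varphi(D-1)}},$$
and it suffices to prove
$$4\varphi(s)^2\,\varphi(b-1)\ \ge\ \varphi(\eta-1)^2\,\varphi(D-1).\tag{24}$$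

**Step 4: reduction of (24) to a polynomial inequality.** We replace each $\varphi$ by the bounds of Lemma 2, with $\frac1\pi<0.32$. The arguments $s$, $b-1\ge\frac34$, $\eta-1$, $D-1$ are all $\ge0$, and
$$4\varphi(s)^2\ge\frac{(4s+1)^2}4=\Lambda+\tfrac14,\qquad\varphi(b-1)\ge b-\tfrac34>0,$$
$$\varphi(\eta-1)\le\eta-0.68,\qquad\varphi(D-1)\le\frac{\Lambda^2}{\eta(\eta+2\Lambda)}+0.32 .$$
After multiplication by $\eta+2\Lambda$, it suffices that
$$\big(\Lambda+\tfrac14\big)\Big(\eta(\eta+\Lambda)-\tfrac34(\eta+2\Lambda)\Big)\ \ge\ (\eta-0.68)^2\Big(\frac{\Lambda^2}\eta+0.32(\eta+2\Lambda)\Big).$$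
The left side expands to
$$(\eta-1.5)\Lambda^2+(\eta^2-0.5\eta-0.375)\Lambda+0.25\eta^2-0.1875\eta .$$
With $(\eta-0.68)^2=\eta^2-1.36\eta+0.4624$, the right side expands to
$$\Big(\eta-1.36+\frac{0.4624}\eta\Big)\Lambda^2+(0.64\eta^2-0.8704\eta+0.295936)\Lambda+0.32\eta^3-0.4352\eta^2+0.147968\eta .$$
The left side minus the right side is
$$\Psi(\Lambda)=-\Big(0.14+\frac{0.4624}\eta\Big)\Lambda^2+(0.36\eta^2+0.3704\eta-0.670936)\Lambda-(0.32\eta^3-0.6852\eta^2+0.335468\eta).$$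

**Step 5: $\Psi>0$ on $[\eta,\eta^2]$.** By (21) this interval contains $\Lambda$. Since $\Psi$ is concave in $\Lambda$, it suffices to check the endpoints, for $\eta\ge3.5$. First,
$$\Psi(\eta)=0.04\eta^3+0.9156\eta^2-1.468804\,\eta>0,$$
because $0.9156\,\eta\ge0.9156\cdot3.5>3.2$. Second,
$$\Psi(\eta^2)=\eta\Big(\eta^2(0.22\eta-0.412)+0.014264\,\eta-0.335468\Big)>0,$$
because $\eta^2(0.22\eta-0.412)\ge12.25\cdot0.358>4$. So $\Psi(\Lambda)>0$, (24) holds, and $2S\ge T_s$. This proves the Key Lemma. By Section 7, $A_n<3^{1/4}n^{-1/8}$, and therefore $A_n\to0$. $\blacksquare$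

## 12. A random real vector: the lower bound $\frac32$

**Step 1: a real structure on $V$.** The aim is a real form of $V$ that contains $e_0$ but in which $e_n$ is as far from real as possible. Let $J$ be the antilinear map on $V$ with $J(u_1^au_2^b)=(-1)^bu_1^bu_2^a$ for $a+b=2n$. It maps an orthogonal basis to an orthogonal basis, up to sign, with the same norms, so it is antiunitary, and $J^2=(-1)^{a+b}=(-1)^{2n}=1$. Applying $J$ to the expansion of $\ell_\alpha^{2n}$,
$$J\ell_\alpha^{2n}=(\bar\alpha_1u_2-\bar\alpha_2u_1)^{2n}=\ell_{j\alpha}^{2n},\qquad j(\alpha_1,\alpha_2)=(-\bar\alpha_2,\bar\alpha_1).$$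
For $y\in G$ with first column $(p,q)^T$, hence second column $(-\bar q,\bar p)^T$, both $j(y\alpha)$ and $y(j\alpha)$ equal $(-\bar q\bar\alpha_1-p\bar\alpha_2,\ \bar p\bar\alpha_1-q\bar\alpha_2)$. So $j$ commutes with $G$. Since the $\ell_\alpha^{2n}$ span $V$, $J$ commutes with $\pi$. Let $V_{\mathbb R}=\{v:Jv=v\}$. Since $\langle Jv,Jw\rangle=\overline{\langle v,w\rangle}$, inner products of elements of $V_{\mathbb R}$ are real. So $V_{\mathbb R}$ is a real inner product space, preserved by $\pi$, with $V=V_{\mathbb R}\oplus iV_{\mathbb R}$ and real dimension $d=2n+1$.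

*Example.* For $n=1$: $J(u_1^2)=u_2^2$, $J(u_1u_2)=-u_1u_2$, $J(u_2^2)=u_1^2$. So $V_{\mathbb R}$ is spanned over $\mathbb R$ by $u_1^2+u_2^2$, $i(u_1^2-u_2^2)$ and $iu_1u_2$.

**Step 2: the positions of $e_0$ and $e_n$.** We have $Je_0=(-1)^ne_0$, so after multiplying $e_0$ by $i$ if necessary we may assume $e_0\in V_{\mathbb R}$. Also $Je_n=u_2^{2n}$ is orthogonal to $e_n$. Write $e_n=v'+iv''$ with $v',v''\in V_{\mathbb R}$. Then
$$0=\langle Je_n,e_n\rangle=\langle v'-iv'',\,v'+iv''\rangle=|v'|^2-|v''|^2+2i\langle v',v''\rangle,$$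
so $v'\perp v''$ and $|v'|=|v''|=\frac1{\sqrt2}$.

**Step 3: averaging over $z$.** The aim is to find a $z$ with large ratio without naming it. Let $z$ be uniform on the unit sphere of $V_{\mathbb R}$, with coordinates $z_1,\dots,z_d$ in an orthonormal basis. Then
$$\mathbb Ez_1^4=\frac3{d(d+2)},\qquad\mathbb Ez_1^2z_2^2=\frac1{d(d+2)} .$$
To see this, note that $\frac{z_1+z_2}{\sqrt2}$ has the distribution of $z_1$, so $\mathbb Ez_1^4=\frac14(2\,\mathbb Ez_1^4+6\,\mathbb Ez_1^2z_2^2)$, that is, $\mathbb Ez_1^4=3\,\mathbb Ez_1^2z_2^2$. Then $1=\mathbb E(\sum z_i^2)^2=d\,\mathbb Ez_1^4+d(d-1)\,\mathbb Ez_1^2z_2^2$ gives the values.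

Fix $x\in G$. The vector $\pi(x^{-1})e_0$ is a unit vector of $V_{\mathbb R}$, and $\pi(x^{-1})e_n$ has real and imaginary parts that are orthogonal and of norm $\frac1{\sqrt2}$. By rotation invariance
$$\mathbb E|f(x)|^4=\frac3{d(d+2)},\qquad\mathbb E|g(x)|^4=\frac14\,\mathbb E(z_1^2+z_2^2)^2=\frac14\cdot\frac{3+3+2}{d(d+2)}=\frac2{d(d+2)}.$$
Integrating over $x$, $\mathbb E\big(\|f\|_4^4-\frac32\|g\|_4^4\big)=0$. So some $z$ has $\|f\|_4^4\ge\frac32\|g\|_4^4$, and by (4) this is the lower bound in (5).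

## 13. The exact value $A_1=(3/2)^{1/4}$

Let $n=1$ and $|z|=1$. Formula (17) gives $c_0=\frac13$ and $c_2=\frac55\cdot\frac{\beta_1^2\beta_0}{\beta_2}=\frac{1/4}{3/8}=\frac23$. So (9) and (10) read
$$\|f\|_4^4=\tfrac13W_0+\tfrac2{15}W_2,\qquad\|g\|_4^4=\tfrac15W_2 .$$

We need the possible values of $W_0$. The map $z\otimes w\mapsto\langle Jz,w\rangle$ is a linear functional on $V\otimes V$, because $J$ and the first slot of the inner product are both antilinear. It is $G$-invariant, because $J$ commutes with $\pi$. Its squared norm is $\sum_{i,k}|\langle Je_i,e_k\rangle|^2=3$, because $J$ permutes the basis vectors up to phases. An invariant functional vanishes on every component except $V_0$, which is one-dimensional, so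
$$W_0=\tfrac13|\langle Jz,z\rangle|^2\le\tfrac13 .$$
Since $W_1=0$, $W_2=1-W_0\ge\frac23$. Therefore
$$\frac{\|f\|_4^4}{\|g\|_4^4}=\frac23+\frac53\cdot\frac{W_0}{W_2}\le\frac23+\frac53\cdot\frac12=\frac32,$$
with equality when $Jz=z$, that is, for unit vectors $z\in V_{\mathbb R}$. Since $n^{1/8}=1$ for $n=1$, (4) gives $A_1=(3/2)^{1/4}$. The vector $z=e_0$ computed by hand in Section 1 is, up to a phase, such a vector. $\blacksquare$
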